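# Projections in matrices over the full $C^*$-algebra of a free group

## 1. Free group $C^*$-algebras and their projections

All algebras and homomorphisms are unital, and scalars are identified with multiples of the unit.

**Definition (full group $C^*$-algebra).** Let $F$ be the free group on a set $I$ of generators $u_i$. The algebra $C^*(F)$ is the $C^*$-algebra generated by unitaries $u_i$, $i\in I$, with the universal property: for any unitaries $V_i$ in a $C^*$-algebra $B$ there is exactly one $*$-homomorphism $C^*(F)\to B$ with $u_i\mapsto V_i$.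

The finite sums $\sum_w c_w w$ with $w\in F$ and $c_w\in\mathbb C$ are dense in $C^*(F)$; they form the image of the group ring $\mathbb C[F]$. We write $A=C^*(F)$ and $e$ for its unit.

*Example.* For $I$ with one element, $C^*(F)=C(\mathbb T)$ with $u$ the coordinate function $z$. For $\mathcal F_2$ with generators $u,v$, any two unitary matrices of the same size, with no relation between them, define a representation of $C^*(\mathcal F_2)$. We use this freedom constantly.

**Definition (trivial character).** $\chi:A\to\mathbb C$ is the homomorphism with $\chi(u_i)=1$ for all $i$. We also write $\chi$ for its entrywise extension to matrices. *Example:* $\chi(2e+u^{-1}v)=3$.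

**Definition (projections, elementary projections, unitary equivalence).** Let $B$ be a unital $C^*$-algebra and identify $M_n(B)$ with $M_n(\mathbb C)\otimes B$. A projection is a $P\in M_n(B)$ with $P=P^*=P^2$. It is *elementary* if $P=q\otimes 1$ with $q$ a projection in $M_n(\mathbb C)$. Projections $P,Q\in M_n(B)$ are *unitarily equivalent* if $UPU^*=Q$ for a unitary $U\in M_n(B)$.

*Example.* In $M_2(C^*(\mathcal F_2))$ the projection
$$\tfrac12\begin{pmatrix}e&u^*\\u&e\end{pmatrix}=\begin{pmatrix}e&0\\0&u\end{pmatrix}\left(\tfrac12\begin{pmatrix}1&1\\1&1\end{pmatrix}\otimes e\right)\begin{pmatrix}e&0\\0&u\end{pmatrix}^*$$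
is not elementary, but it is unitarily equivalent to an elementary one.

**Definition (Murray–von Neumann equivalence).** Projections $P\in M_k(B)$ and $Q\in M_l(B)$ are Murray–von Neumann equivalent, $P\sim Q$, if $P=v^*v$ and $Q=vv^*$ for some $v\in M_{l\times k}(B)$. *Example:* in $B=\mathbb C$ this means equal rank.

**Definition (left invertible matrix, cokernel).** A matrix $X\in M_{k\times l}(B)$ acts by left multiplication $B^l\to B^k$ on right $B$-modules. It is *left invertible* if $YX=1_l$ for some $Y\in M_{l\times k}(B)$. We put $\operatorname{coker}X=B^k/XB^l$. When $X$ is left invertible, put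
$$C(X)=1-X(X^*X)^{-1}X^*.$$
(Fact 3 below shows that $X^*X$ is invertible.)

*Example.* $X=\begin{pmatrix}u\\v\end{pmatrix}$ over $C^*(\mathcal F_2)$ has $X^*X=2$, so $\frac12X^*$ is a left inverse, and $C(X)=\frac12\begin{pmatrix}e&-uv^*\\-vu^*&e\end{pmatrix}$.

**Definition (stably free module).** A right $B$-module $M$ is stably free if $M\oplus B^l\cong B^k$ for some $k,l$. *Example:* $\operatorname{coker}\begin{pmatrix}u\\v\end{pmatrix}$ is stably free with $l=1$, $k=2$, by Fact 3.

**Definition ($K_0$ and $K_1$).** $K_0(B)$ is the Grothendieck group of the semigroup of $\sim$-classes of projections in matrices over $B$ under direct sum. $K_1(B)$ is the set of path components of $\bigcup_nGL_n(B)$, where $x$ is identified with $\operatorname{diag}(x,1)$; the group law is $[x]+[y]=[\operatorname{diag}(x,y)]$, which equals $[xy]$ when $x,y$ have the same size.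

*Example.* $K_0(\mathbb C)=\mathbb Z$ via rank. $K_1(C(\mathbb T))=\mathbb Z[z]$: the class of $a:\mathbb T\to GL_N(\mathbb C)$ is the winding number of $\det a$, times $[z]$.

## 2. Facts about projections, cokernels and $K$-groups

Here $B$ is any unital $C^*$-algebra.

**Fact 1 (close projections).** If $P,Q\in M_n(B)$ are projections with $\|P-Q\|<1$, then they are unitarily equivalent, by a unitary $U(P,Q)$ that depends continuously on $(P,Q)$ and satisfies $U(P,P)=1$. Consequently the endpoints of a continuous path of projections are unitarily equivalent.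

*Proof.* Put $x=QP+(1-Q)(1-P)$. Then $xP=QP=Qx$, and
$$x^*x=PQP+(1-P)(1-Q)(1-P)=1-P-Q+PQ+QP=1-(P-Q)^2 .$$
This is invertible, and by symmetry in $P,Q$ it also equals $xx^*$; so $x$ is invertible. It commutes with $P$, because $P\,x^*x=PQP=x^*x\,P$. Let $U=x(x^*x)^{-1/2}$, a unitary. Then $UPU^*=xP(x^*x)^{-1}x^*=Qx(x^*x)^{-1}x^*=Q$. For a path, subdivide it so finely that consecutive projections have distance less than $1$. $\square$

**Fact 2.** For projections $P\in M_k(B)$, $Q\in M_l(B)$: $PB^k\cong QB^l$ if and only if $P\sim Q$.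

*Proof.* If $P=v^*v$, $Q=vv^*$, then $v$ and $v^*$ give inverse isomorphisms. Conversely, an isomorphism and its inverse are given by matrices $a=QaP$ and $b=PbQ$ with $ba=P$, $ab=Q$. From $P=a^*b^*ba\le\|b\|^2a^*a$ the element $a^*a$ is invertible in the corner $PM_k(B)P$. Put $v=a(a^*a)^{-1/2}$, the power taken in that corner. Then $v^*v=P$, and $vv^*=a(a^*a)^{-1}a^*$ is a projection below $Q$ with $vv^*a=a$. So $Q=ab=vv^*ab=vv^*Q=vv^*$. $\square$

**Fact 3.** $X\in M_{k\times l}(B)$ is left invertible if and only if $X^*X$ is invertible. In that case $C(X)$ is a projection, $\operatorname{coker}X\cong C(X)B^k$, and $\operatorname{coker}X\oplus B^l\cong B^k$. If $YX=1$, every $X'$ with $\|X'-X\|<\|Y\|^{-1}$ is left invertible.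

*Proof.* If $YX=1$, then $1=X^*Y^*YX\le\|Y\|^2X^*X$. Conversely $(X^*X)^{-1}X^*$ is a left inverse. The element $E=X(X^*X)^{-1}X^*$ is a self-adjoint idempotent with $EX=X$, so $EB^k=XB^l$ and $B^k=XB^l\oplus(1-E)B^k$, while $XB^l\cong B^l$. Finally $\|YX'-1\|<1$, so $YX'$ is invertible and $X'$ is left invertible. $\square$

**Fact 4 (paths).** If $X_t$, $t\in[0,1]$, is a norm-continuous path of left invertible matrices, then $\operatorname{coker}X_0\cong\operatorname{coker}X_1$. If moreover the $X_t$ are square and one of them is invertible, all of them are.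

*Proof.* $C(X_t)$ is a continuous path of projections, so Facts 1, 2 and 3 give the first claim. A square left invertible $X$ is invertible if and only if $C(X)=0$: if $C(X)=0$ then $(X^*X)^{-1}X^*$ is also a right inverse, and if $X$ is invertible then $\operatorname{coker}X=0$. The function $\|C(X_t)\|$ is continuous with values in $\{0,1\}$, so if it vanishes once it vanishes always. $\square$

**Fact 5.** $\operatorname{coker}(SXT)\cong\operatorname{coker}X$ for invertible $S\in M_k(B)$, $T\in M_l(B)$, and $\operatorname{coker}(\operatorname{diag}(X,1_s))\cong\operatorname{coker}X$.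

*Proof.* $SXTB^l=SXB^l$, so $S$ induces the first isomorphism. The second holds because $(B^k\oplus B^s)/(XB^l\oplus B^s)\cong B^k/XB^l$. $\square$

**Fact 6.** If $\theta:M\oplus B^l\to B^k$ is an isomorphism, then $M\cong\operatorname{coker}X$ for a left invertible $X\in M_{k\times l}(B)$.

*Proof.* Let $X$ be the matrix of $\theta|_{B^l}$. The map $\theta^{-1}$ followed by the projection onto $B^l$ is a left inverse, and $B^k/\theta(B^l)\cong M$. $\square$

**Fact 7.** If $[P]=[Q]$ in $K_0(B)$, then $P\oplus1_s\sim Q\oplus1_s$ for some $s$.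

*Proof.* Equality in the Grothendieck group means $P\oplus R\sim Q\oplus R$ for some projection $R\in M_s(B)$. Add $1_s-R$ and use $R\oplus(1_s-R)\sim1_s$. $\square$

**Fact 8 (Bott periodicity).** Let $\mathrm{ev}_1:K_1(C(\mathbb T,B))\to K_1(B)$ be evaluation at $z=1$. The map $\beta:K_0(B)\to\ker(\mathrm{ev}_1)$, $\beta[P]=[zP+1-P]$, is an isomorphism. *Example:* $\beta[1]=[z1_B]$. This is a textbook theorem, which we use without proof.

## 3. Are all projections over $C^*(\mathcal F_2)$ elementary up to unitary equivalence?

The question, which comes from "Radical $\ast$-Doubles of Finite-Dimensional Algebras", is this. *Is it true, for every $n\ge1$, that any projection in $M_n(C^*(\mathcal F_2))$ is unitarily equivalent to $q\otimes e$ for some projection $q\in M_n(\mathbb C)$?*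

The answer is yes. We prove the following, where $F$ is a free group of arbitrary rank, $A=C^*(F)$, and $\chi$ is the trivial character.

**Theorem 1.** If $X\in M_{k\times l}(A)$ is left invertible, then $k\ge l$ and $A^k/XA^l\cong A^{k-l}$ as right $A$-modules. Hence stably free modules are free.

**Theorem 2.** Every projection $P\in M_n(A)$ is unitarily equivalent in $M_n(A)$ to $q\otimes e$, where $q\in M_n(\mathbb C)$ is a projection of rank $\operatorname{rank}\chi(P)$. Hence $P,Q\in M_n(A)$ are unitarily equivalent if and only if $\operatorname{rank}\chi(P)=\operatorname{rank}\chi(Q)$. All finitely generated projective $A$-modules are free, and $(\mathrm{Tr}\otimes\tau)(P)\in\{0,\dots,n\}$ for every tracial state $\tau$.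

**Theorem 3.** The statement fails for $C(\mathbb T)\otimes C^*(\mathcal F_2)=C^*(\mathbb Z\times\mathcal F_2)$: there is a projection in $M_2$ of this algebra that is not unitarily equivalent to an elementary one.

The case $F=\mathcal F_2$ of Theorem 2 answers the question.

## 4. Rank one, size one, and the missing logarithms

**Proposition 1 (one generator).** Let $P:\mathbb T\to M_n(\mathbb C)$ be a continuous family of projections. There is a continuous $V:\mathbb T\to U(n)$ with $P(z)=V(z)P(1)V(z)^*$.

*Proof.* Write $P_s=P(e^{2\pi is})$, $s\in[0,1]$. Subdivide $0=s_0<\dots<s_r=1$ so that $\|P_s-P_{s_j}\|<1$ on $[s_j,s_{j+1}]$. Set $U_0=1$ and, inductively, $U_s=U(P_{s_j},P_s)U_{s_j}$ on $[s_j,s_{j+1}]$, with $U(\cdot,\cdot)$ from Fact 1. This is continuous and $P_s=U_sP_0U_s^*$. Since $P_1=P_0$, the unitary $U_1$ commutes with $P_0$. The unitary group of the commutant of $P_0$ is isomorphic to $U(m)\times U(n-m)$ with $m=\operatorname{rank}P_0$; it is path connected. Choose a path $g_s$ in it from $1$ to $U_1^{-1}$. Then $V_s=U_sg_s$ satisfies $V_0=V_1=1$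 and $V_sP_0V_s^*=P_s$. $\square$

So for $A=C(\mathbb T)=C^*(F_1)$ every projection in $M_n(A)$ is unitarily equivalent to an elementary one. The proof uses that $\mathbb T$ is one-dimensional and has nothing to say about two free unitaries.

**Proposition 2 (size one).** The only projections in $C^*(\mathcal F_2)$ are $0$ and $e$.

*Proof.* Let $\pi$ be a faithful representation of $A=C^*(\mathcal F_2)$ on a Hilbert space $H$. By Borel functional calculus $\pi(u)=\exp(ih)$ and $\pi(v)=\exp(ik)$ with bounded self-adjoint $h,k\in B(H)$. Let $\pi_t$ be the representation with $\pi_t(u)=\exp(ith)$, $\pi_t(v)=\exp(itk)$. Then $\pi_1=\pi$ and $\pi_0(a)=\chi(a)1$. For $a$ a finite sum of words, $t\mapsto\pi_t(a)$ is norm-continuous, and hence so it is for all $a\in A$, since $\|\pi_t(a)-\pi_s(a)\|\le2\|a-b\|+\|\pi_t(b)-\pi_s(b)\|$. Let $P\in A$ be a projection. Then $\chi(P)\in\{0,1\}$, so $\pi_t(P)-\chi(P)1$ is a projection or minus a projection, and its norm is a continuous function of $t$ with values in $\{0,1\}$ that vanishes at $t=0$. Hence $\pi(P)=\chi(P)1$,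 and $P=\chi(P)e$. $\square$

It is tempting to run the same argument for $n\ge2$. The path $(\mathrm{id}\otimes\pi_t)(P)$ joins $\chi(P)\otimes1$ to $(\mathrm{id}\otimes\pi)(P)$, so by Fact 1 these are unitarily equivalent. But the unitary lies in $M_n(B(H))$, because the logarithms $h,k$ lie in $B(H)$ and not in $\pi(A)$. For $n=1$ this did no harm, since a projection connected to $0$ or $1$ *equals* $0$ or $1$. For $n\ge2$ we need the unitary itself inside $M_n(A)$.

The defect cannot be repaired by choosing better paths of homomorphisms: there is no pointwise continuous path of homomorphisms $A\to A$ from the identity to $a\mapsto\chi(a)e$. It would carry $u$ along a path of unitaries of $A$ to $e$. Under $A\to C(\mathbb T)$, $u\mapsto z$, $v\mapsto1$, that would join $z$ to $1$ in the invertibles of $C(\mathbb T)$, contradicting the winding number.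

So we leave the generators alone and deform *matrices* over $A$. Facts 6 and 7 split the problem in two: show that left invertible matrices have free cokernel (Theorem 1), and show that $[P]$ is a multiple of $[1]$ in $K_0(A)$. In both we look for a path, through left invertible matrices, from a given matrix to one that can be read off. The crude candidate "shrink all nonconstant terms" fails at once: $e+2u$ is invertible, but $e+2tu$ at $t=\frac12$ is $e+u$, which is killed by the character $u\mapsto-1$. Here one should shrink the constant term and keep $2u$. The problem is to decide, for matrix coefficients, *which part of which coefficient to keep*. We first arrange that only the words $e,u_1,\dots,u_d$ occur, and then a positive semidefinite inequality between scalar matrices makes the decision.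

Until Section 10, $F=F_d$ has finite rank $d$, with free generators $u_1,\dots,u_d$, and $u_0:=e$.

## 5. From polynomial matrices to pencils

The aim of this section is to replace a matrix with arbitrary words in its entries by one in which only $u_0,\dots,u_d$ occur, at the cost of enlarging it.

**Definition (polynomial matrix, pencil).** Let $\Omega$ be a point or $\mathbb T$. A matrix $X\in M_{k\times l}(C(\Omega,A))$ is *polynomial* if its entries are written as finite sums $\sum_wc_ww$ with reduced words $w\in F_d$ and $c_w\in C(\Omega)$. A *pencil* is a matrix $L=\sum_{i=0}^dL_iu_i$ with continuous $L_i:\Omega\to M_{k\times l}(\mathbb C)$.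

*Example.* $2e+u_1^{-1}u_2$ is polynomial and not a pencil. The matrix $\begin{pmatrix}2e&-e\\u_2&u_1\end{pmatrix}$ is a pencil.

**Lemma 1.** For polynomial $X$ there are $s\ge0$, a pencil $L$ of size $(k+s)\times(l+s)$ and invertible matrices $S,T$ over $C(\Omega,A)$ with
$$\operatorname{diag}(X,1_s)=S\,L\,T .$$
Moreover $T$ is a product of unipotent triangular matrices, and $S$ is a product of matrices (padded by identities) of the form $\begin{pmatrix}1&Ya^{-1}\\0&a^{-1}\end{pmatrix}$ with $a\in\{e,u_1,\dots,u_d\}$.

*Proof.* **The basic move.** For $a$ invertible, a column $Y$, a row $Z$ and a matrix $X'$,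
$$\begin{pmatrix}1&Ya^{-1}\\0&a^{-1}\end{pmatrix}\begin{pmatrix}X'&-Y\\Z&a\end{pmatrix}\begin{pmatrix}1&0\\-a^{-1}Z&1\end{pmatrix}=\begin{pmatrix}X'+Ya^{-1}Z&0\\0&1\end{pmatrix}.\tag{1}$$
Indeed the first two factors multiply to $\begin{pmatrix}X'+Ya^{-1}Z&0\\a^{-1}Z&1\end{pmatrix}$, and the third clears the lower left corner. So a term $Ya^{-1}Z$ can be broken into its pieces $Y$, $a$, $Z$.

**A quantity that decreases.** Give a reduced word $w$ the weight
$$\max(|w|-1,0)+\#\{\text{inverse letters of }w\}.$$
It is $0$ exactly for $w\in\{e,u_1,\dots,u_d\}$: a single inverse letter has weight $1$, and words of length at least $2$ have weight at least $1$. The weight of $X$ is the sum of the weights over all pairs (entry, word occurring in it). A polynomial matrix of weight $0$ is a pencil.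

**One step.** Suppose the weight of $X$ is positive. Pick a term $c\,w$ of positive weight in entry $(p,q)$, let $X'$ be $X$ with this term removed, and let $\epsilon_p,\epsilon_q$ be standard column vectors.

- If $w=u_jw'$ with $|w|\ge2$, take $Y=c\,u_j\epsilon_p$, $Z=w'\epsilon_q^T$, $a=e$.
- If $w=u_j^{-1}w'$, take $Y=c\,\epsilon_p$, $Z=w'\epsilon_q^T$, $a=u_j$.

These cover all words of positive weight. In both cases $Ya^{-1}Z=c\,w\,\epsilon_p\epsilon_q^T$, so $X=X'+Ya^{-1}Z$. In $X_1=\begin{pmatrix}X'&-Y\\Z&a\end{pmatrix}$ the word $w$ has been replaced by $w'$. In the first case $w'$ is one letter shorter and still nonempty, so its weight is smaller by $1$. In the second case it has one inverse letter fewer and is not longer, so its weight is smaller by at least $1$. The other new words ($u_j$ and $e$, or $e$ and $u_j$) have weight $0$. So the weight of $X_1$ is smaller than that of $X$, and (1) says $\operatorname{diag}(X,1)=S_1X_1T_1$ with $S_1,T_1$ of the required form.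

**Iteration.** If $\operatorname{diag}(X_1,1)=S_2X_2T_2$, then $\operatorname{diag}(X,1,1)=\operatorname{diag}(S_1,1)\,S_2\,X_2\,T_2\,\operatorname{diag}(T_1,1)$. After finitely many steps the weight is $0$. $\square$

*Example.* For $X=2e+u_1^{-1}u_2$ the second case applies with $X'=2e$, $Y=e$, $Z=u_2$, $a=u_1$, and one step gives the pencil $\begin{pmatrix}2e&-e\\u_2&u_1\end{pmatrix}$.

## 6. A scalar certificate for left invertibility

For scalar matrices $L_0,\dots,L_d\in M_{k\times l}(\mathbb C)$ put $m=(d+1)l$ and
$$\mathbf L=[L_0\ L_1\ \cdots\ L_d]\in M_{k\times m}(\mathbb C),$$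
and let $\mathbf u\in M_{m\times l}(A)$ be the block column with blocks $u_i1_l$. Then $L=\sum_iL_iu_i=\mathbf L\mathbf u$. If $D=\operatorname{diag}(D_0,\dots,D_d)$ is block diagonal with scalar $l\times l$ blocks, then $\mathbf u^*D\mathbf u=\sum_iu_i^*D_iu_i=\sum_iD_i$, because scalar matrices commute with $u_i1_l$. So an inequality $\mathbf L^*\mathbf L\ge D$ with $\sum D_i>0$ *proves* left invertibility: $L^*L\ge\sum D_i>0$. The next lemma says that such a proof always exists.

*Example.* Let $d=1$, $L=2e+u_1$, so $\mathbf L=[2\ \ 1]$. Then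
$$\mathbf L^*\mathbf L-\operatorname{diag}(2,-1)=\begin{pmatrix}4&2\\2&1\end{pmatrix}-\begin{pmatrix}2&0\\0&-1\end{pmatrix}=\begin{pmatrix}2&2\\2&2\end{pmatrix}\ge0,\qquad D_0+D_1=1>0 .$$
For $e+2u_1$ take $\operatorname{diag}(-1,2)$. The positive block marks the term to be kept.

**Lemma 2.** If $L$ is left invertible over $A$, there are Hermitian $E_0,\dots,E_d\in M_l(\mathbb C)$ with $\sum E_i=0$ and $\delta>0$ with $\mathbf L^*\mathbf L-\operatorname{diag}(E_0,\dots,E_d)\ge\delta1$. In particular, with $D_i=E_i+\delta1_l$,
$$\mathbf L^*\mathbf L\ \ge\ D:=\operatorname{diag}(D_0,\dots,D_d),\qquad\sum_iD_i>0\ \text{ (positive definite)}.\tag{2}$$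

*Proof.* The plan is convex duality: if no certificate exists, a separating functional yields a positive matrix $\Gamma$, and from $\Gamma$ we build a finite-dimensional representation in which $L$ has a kernel.

**Step 1: what the dual object would contradict.** *Claim: if $0\ne\Gamma\in M_m(\mathbb C)$, $\Gamma\ge0$, has equal diagonal $l\times l$ blocks $\Gamma_{00}=\dots=\Gamma_{dd}$, then $\operatorname{tr}(\mathbf L\Gamma\mathbf L^*)>0$.*

The trace is nonnegative; suppose it is $0$. Write $\Gamma=\Xi\Xi^*$ with $\Xi\in M_m(\mathbb C)$ having block rows $R_0,\dots,R_d\in M_{l\times m}(\mathbb C)$. Then $\mathbf L\Xi(\mathbf L\Xi)^*$ is positive with trace $0$, so $\mathbf L\Xi=0$, that is,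
$$\sum_iL_iR_i=0 .$$
Also $R_iR_i^*=\Gamma_{ii}=\Gamma_{00}=R_0R_0^*$ for all $i$. This matrix is not $0$, since otherwise $\operatorname{tr}\Gamma=0$ and $\Gamma=0$. Hence $R_0\ne0$.

For $c\in\mathbb C^l$ we have $\|R_0^*c\|^2=\langle R_0R_0^*c,c\rangle=\|R_i^*c\|^2$. So $R_0^*c\mapsto R_i^*c$ is a well-defined linear isometry between subspaces of $\mathbb C^m$. Extend it to a unitary $V_i^*$ of $\mathbb C^m$, with $V_0=1$. Then $V_i^*R_0^*=R_i^*$, so $R_i=R_0V_i$.

Now we use freeness: let $\pi$ be the representation of $A$ on $\mathbb C^m$ with $\pi(u_i)=V_i^T$ for $i\ge1$. Identify $\mathbb C^l\otimes\mathbb C^m$ with $M_{l\times m}(\mathbb C)$ by $x\otimes y\mapsto xy^T$, and similarly with $k$ for $l$. Then $B\otimes V^T$ acts as $R\mapsto BRV$, since $(Bx)(V^Ty)^T=B\,xy^T\,V$. Therefore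
$$(\mathrm{id}\otimes\pi)(L)R_0=\sum_iL_iR_0V_i=\sum_iL_iR_i=0 ,\qquad R_0\ne0 .$$
But $YL=1$ implies $(\mathrm{id}\otimes\pi)(Y)\,(\mathrm{id}\otimes\pi)(L)=1$, so $(\mathrm{id}\otimes\pi)(L)$ is injective. This contradiction proves the claim.

**Step 2: separation.** Let $\mathcal D=\{\operatorname{diag}(E_0,\dots,E_d):E_i=E_i^*,\ \sum E_i=0\}$, a real subspace of the Hermitian $m\times m$ matrices. Suppose $\mathbf L^*\mathbf L+\mathcal D$ contained no positive definite matrix. The positive definite matrices form an open convex cone, so by Hahn–Banach there are a Hermitian $\Gamma\ne0$ and $c\in\mathbb R$ with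
$$\operatorname{tr}(\Gamma Q)\ge c\ \text{ for all }Q>0,\qquad\operatorname{tr}\big(\Gamma(\mathbf L^*\mathbf L+E)\big)\le c\ \text{ for all }E\in\mathcal D .$$
Replace $Q$ by $rQ$. Letting $r\to\infty$ gives $\operatorname{tr}(\Gamma Q)\ge0$ for all $Q>0$, hence $\Gamma\ge0$; letting $r\to0$ gives $c\le0$. The linear functional $E\mapsto\operatorname{tr}(\Gamma E)$ is bounded above on the vector space $\mathcal D$, so it vanishes there. Taking $E$ with blocks $-H$ in position $0$ and $H$ in position $i$ gives $\operatorname{tr}((\Gamma_{ii}-\Gamma_{00})H)=0$ for all Hermitian $H$, so $\Gamma_{ii}=\Gamma_{00}$. Finally $\operatorname{tr}(\mathbf L\Gamma\mathbf L^*)=\operatorname{tr}(\Gamma\mathbf L^*\mathbf L)\le c\le0$. This contradicts the claim.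

So $\mathbf L^*\mathbf L+\mathcal D$ contains a positive definite matrix. As $\mathcal D=-\mathcal D$, it can be written $\mathbf L^*\mathbf L-\operatorname{diag}(E_i)\ge\delta1$ with $\delta>0$. With $D_i=E_i+\delta1_l$ we get (2), since $\sum_iD_i=(d+1)\delta1_l$. $\square$

## 7. Shrinking the nonpositive part of the certificate

We now deform $L$: keep the part of $\mathbf L$ on the positive spectral subspace of $D$, and shrink the rest to $0$.

**Lemma 3.** Suppose (2) holds. Let $\pi_i$ be the spectral projection of $D_i$ for $(0,\infty)$, $p_i=\operatorname{rank}\pi_i$, $p=\sum p_i$, $\pi=\operatorname{diag}(\pi_i)$. Let $J_i:\mathbb C^{p_i}\to\mathbb C^l$ be isometries onto $\operatorname{ran}\pi_i$ and $J=\operatorname{diag}(J_i)$. Then: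

1. $L^{(t)}:=\mathbf L(\pi+t(1-\pi))\mathbf u$ is left invertible for all $t\in[0,1]$, and $L^{(1)}=L$.
2. $L^{(0)}=(\mathbf LJ)\,W\,B$ with $W=\operatorname{diag}(u_i1_{p_i})$ unitary and $B\in M_{p\times l}(\mathbb C)$ the block column with blocks $J_0^*,\dots,J_d^*$.
3. $\mathbf LJ\in M_{k\times p}(\mathbb C)$ and $B$ are injective; hence $l\le p\le k$.

*Proof.* **Part 1: the certificate survives.** Put $s_t=\pi+t(1-\pi)$, which commutes with $D$. Write $D=D_+-D_-$ with $D_+=\pi D\ge0$ and $D_-=-(1-\pi)D\ge0$. Since $t^2\le1$,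
$$s_t\mathbf L^*\mathbf Ls_t\ \ge\ s_tDs_t=D_+-t^2D_-\ \ge\ D .$$
Hence $(L^{(t)})^*L^{(t)}=\mathbf u^*s_t\mathbf L^*\mathbf Ls_t\mathbf u\ge\mathbf u^*D\mathbf u=\sum_iD_i>0$, and Fact 3 applies.

**Part 2: the end of the path.** We have $\pi=JJ^*$ and $J_i^*(u_i1_l)=(u_i1_{p_i})J_i^*$. So $J^*\mathbf u=WB$, and $L^{(0)}=\mathbf LJJ^*\mathbf u=(\mathbf LJ)WB$.

**Part 3: counting.** Let $x\in\operatorname{ran}\pi$ with $\mathbf Lx=0$. Then $0=\langle\mathbf L^*\mathbf Lx,x\rangle\ge\langle Dx,x\rangle$, and $D$ is positive definite on $\operatorname{ran}\pi$, so $x=0$. As $J$ is injective with range $\operatorname{ran}\pi$, $\mathbf LJ$ is injective and $p\le k$. If $Bx=0$, then $J_i^*x=0$ for all $i$, so $x\perp\operatorname{ran}\pi_i$ and $\langle D_ix,x\rangle\le0$ for all $i$. Then $\langle\sum D_ix,x\rangle\le0$ and $x=0$. So $B$ is injective and $l\le p$. $\square$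

*Example.* Take $L=\begin{pmatrix}2e&-e\\u_2&u_1\end{pmatrix}$, the pencil of $2e+u_1^{-1}u_2$. Here $d=2$, $l=2$, and $\mathbf L$ has rows $(2,-1,0,0,0,0)$ and $(0,0,0,1,1,0)$. Take
$$D_0=\operatorname{diag}(\tfrac65,-\tfrac37),\quad D_1=\operatorname{diag}(0,\tfrac12),\quad D_2=\operatorname{diag}(-1,0),\qquad\sum D_i=\operatorname{diag}(\tfrac15,\tfrac1{14})>0 .$$
The matrix $\mathbf L^*\mathbf L-D$ splits into the block $\begin{pmatrix}14/5&-2\\-2&10/7\end{pmatrix}$ on coordinates $1,2$, the block $\begin{pmatrix}1/2&1\\1&2\end{pmatrix}$ on coordinates $4,5$, and zeros. Both blocks have determinant $0$ and positive diagonal, so (2) holds. We have $p_0=1$, $p_1=1$, $p_2=0$. The path is $L^{(t)}=\begin{pmatrix}2e&-te\\tu_2&u_1\end{pmatrix}$, ending at $\operatorname{diag}(2e,u_1)$.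

## 8. Cokernels are free: Theorem 1 in finite rank

Let $X\in M_{k\times l}(A)$ be left invertible.

**Step 1: make $X$ polynomial.** By Fact 3 a small ball around $X$ consists of left invertible matrices. It contains a matrix $X'$ over $\mathbb C[F_d]$ together with the segment from $X$ to $X'$. By Fact 4, $\operatorname{coker}X\cong\operatorname{coker}X'$, so we may replace $X$ by $X'$.

**Step 2: make $X$ a pencil.** By Lemma 1 with $\Omega$ a point, $\operatorname{diag}(X,1_s)=SLT$. The left side is left invertible, hence so is $L$, and $\operatorname{coker}X\cong\operatorname{coker}L$ by Fact 5. The size of $L$ is $(k+s)\times(l+s)$. Rename it $k\times l$; the difference $k-l$ is unchanged.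

**Step 3: deform and read off.** By Lemma 2 a certificate (2) exists. By Lemma 3, $k\ge p\ge l$, and by Fact 4 $\operatorname{coker}L\cong\operatorname{coker}L^{(0)}$ with $L^{(0)}=(\mathbf LJ)WB$. The scalar matrices $\mathbf LJ$ and $B$ are injective, so
$$\mathbf LJ=g\begin{pmatrix}1_p\\0\end{pmatrix},\quad B=h\begin{pmatrix}1_l\\0\end{pmatrix},\qquad g\in GL_k(\mathbb C),\ h\in GL_p(\mathbb C).$$
Since $\begin{pmatrix}1_p\\0\end{pmatrix}Wh=\operatorname{diag}(Wh,1_{k-p})\begin{pmatrix}1_p\\0\end{pmatrix}$,
$$L^{(0)}=g\begin{pmatrix}1_p\\0\end{pmatrix}Wh\begin{pmatrix}1_l\\0\end{pmatrix}=G\begin{pmatrix}1_l\\0\end{pmatrix},\qquad G=g\operatorname{diag}(Wh,1_{k-p})\in GL_k(A).$$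
By Fact 5, $\operatorname{coker}L^{(0)}\cong\operatorname{coker}\begin{pmatrix}1_l\\0\end{pmatrix}=A^{k-l}$.

**Step 4: stably free modules.** If $M\oplus A^l\cong A^k$, then $M\cong\operatorname{coker}X$ for a left invertible $X$ by Fact 6, so $M\cong A^{k-l}$. This proves Theorem 1 for finite rank. $\square$

*Example.* For $X=\begin{pmatrix}u_1\\u_2\end{pmatrix}$, which is already a pencil, $\mathbf L^*\mathbf L=\operatorname{diag}(0,1,1)=:D$ is a certificate. Here $p=2$, $\mathbf LJ=1_2$, $W=\operatorname{diag}(u_1,u_2)$, $B=\begin{pmatrix}1\\1\end{pmatrix}$, and $h=\begin{pmatrix}1&0\\1&1\end{pmatrix}$ gives $G=\begin{pmatrix}u_1&0\\u_2&u_2\end{pmatrix}$, whose first column is $X$. So the stably free module of Section 1 is $A$.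

## 9. Loops of pencils and $K_0(A)=\mathbb Z[1]$

Theorem 1 handles a projection once we know that its module is stably free. This is what we prove now.

**Proposition 3.** Let $P\in M_n(A)$ be a projection and $m=\operatorname{rank}\chi(P)$. Then $[P]=m[1]$ in $K_0(A)$. Hence $K_0(A)=\mathbb Z[1]$.

This is known: Cuntz, *The K-groups for free products of $C^*$-algebras*, Proc. Sympos. Pure Math. 38, 1982. Here is a proof from Lemmas 1–3 and Bott periodicity. By Fact 8 a projection is encoded by a loop of invertible matrices; we run the same deformation along the whole loop.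

*Proof.* Let $\mathcal K\subset K_1(C(\mathbb T,A))$ be the image of $K_1(A)$, by constant loops. Put $f(z)=zP+1-P$, a unitary in $M_n(C(\mathbb T,A))$, so that $\beta[P]=[f]$.

**Step 1: from $f$ to a pencil.** Choose $P'\in M_n(\mathbb C[F_d])$ with $\|P'-P\|<\frac12$ and let $X(z)=zP'+1-P'$. Then $\|X(z)-f(z)\|=|z-1|\,\|P'-P\|\le2\|P'-P\|<1$. As $f$ is unitary, the segment from $f$ to $X$ consists of invertibles, and $[f]=[X]$. The matrix $X$ is polynomial over $\Omega=\mathbb T$, so Lemma 1 gives $\operatorname{diag}(X,1_s)=SLT$ with $L(z)=\sum_iL_i(z)u_i$ of size $N\times N$, $N=n+s$, invertible over $C(\mathbb T,A)$. Each factor $1+\nu$ of $T$, with $\nu$ strictly triangular, is joined to $1$ by $1+r\nu$. Each factor $\begin{pmatrix}1&Ya^{-1}\\0&a^{-1}\end{pmatrix}$ of $S$ is joined to $\operatorname{diag}(1,a^{-1})$ by replacing $Y$ with $rY$, and $a\in\{e,u_1,\dots,u_d\}$ is a constant loop. Hence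
$$[f]=[L]+\kappa_1,\qquad\kappa_1\in\mathcal K.\tag{3}$$

**Step 2: a certificate continuous in $z$.** Fix $z_0\in\mathbb T$. Lemma 2 gives $E\in\mathcal D$ and $\delta>0$ with $\mathbf L(z_0)^*\mathbf L(z_0)-E\ge\delta$. For $z$ near $z_0$ we have $\|\mathbf L(z)^*\mathbf L(z)-\mathbf L(z_0)^*\mathbf L(z_0)\|\le\frac\delta2$, so $\mathbf L(z)^*\mathbf L(z)\ge E+\frac\delta2$. Thus the constant choice $D=E+\frac\delta2$ satisfies (2) for all $z$ near $z_0$; its blocks sum to $(d+1)\frac\delta2>0$. For fixed $z$, the set of $D$ satisfying (2) is convex. Cover $\mathbb T$ by finitely many such neighborhoods, with certificates $D^{(j)}$, and take a subordinate partition of unity $(\varphi_j)$. Then $D(z)=\sum_j\varphi_j(z)D^{(j)}=\operatorname{diag}(D_i(z))$ is continuous and satisfies (2) for every $z$, because at $z$ only those $j$ contribute for which $D^{(j)}$ is a certificate at $z$.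

**Step 3: the ranks $p_i$ are constant.** This is where squareness enters. With $k=l=N$, Lemma 3(3) gives $\sum_ip_i(z)=N$ for all $z$. The number $p_i(z)$ of positive eigenvalues of $D_i(z)$ is lower semicontinuous, since eigenvalues vary continuously. As $p_i=N-\sum_{j\ne i}p_j$, it is also upper semicontinuous. So $p_i$ is continuous with integer values, hence constant on $\mathbb T$.

**Step 4: $\pi_i$ and $J_i$ are continuous.** If $p_i=0$, then $\pi_i=0$. Otherwise the $p_i$-th largest eigenvalue of $D_i(z)$ is positive for all $z$, hence at least some $c>0$ by compactness, while the next one, if any, is at most $0$. Let $\varphi:\mathbb R\to[0,1]$ be continuous, $0$ on $(-\infty,0]$ and $1$ on $[c,\infty)$. Then $\pi_i(z)=\varphi(D_i(z))$, which is continuous in $z$. By Proposition 1, $\pi_i(z)=V(z)\pi_i(1)V(z)^*$ with continuous unitaries $V(z)$ and $V(1)=1$ (replace $V(z)$ by $V(z)V(1)^*$; $V(1)$ commutes with $\pi_i(1)$). So $J_i(z)=V(z)J_i(1)$ is a continuous choice of isometries onto $\operatorname{ran}\pi_i(z)$.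

**Step 5: deform the loop.** Let $L^{(t)}(z)=\mathbf L(z)\big(\pi(z)+t(1-\pi(z))\big)\mathbf u$. This is a continuous path in $M_N(C(\mathbb T,A))$. By the proof of Lemma 3(1), $(L^{(t)})^*L^{(t)}\ge\sum_iD_i(z)\ge\varepsilon1$ for some $\varepsilon>0$, by compactness of $\mathbb T$. So every $L^{(t)}$ is left invertible over $C(\mathbb T,A)$. Since $L^{(1)}=L$ is invertible, Fact 4 shows that all $L^{(t)}$ are invertible, and $[L]=[L^{(0)}]$. By Lemma 3(2), $L^{(0)}=a\,W\,b$ with $a=\mathbf LJ$ and $b=B$. These are continuous functions from $\mathbb T$ to injective $N\times N$ matrices, so $a,b\in GL_N(C(\mathbb T))$. The matrix $W=\operatorname{diag}(u_i1_{p_i})$ does not depend on $z$. Since $K_1(C(\mathbb T))=\mathbb Z[z]$,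
$$[L]=[a]+[b]+[W]=m'[z1_A]+\kappa_2,\qquad m'\in\mathbb Z,\quad\kappa_2=\sum_ip_i[u_i]\in\mathcal K.\tag{4}$$

**Step 6: conclude.** By (3) and (4), $[f]=m'[z1_A]+\kappa$ with $\kappa\in\mathcal K$. Evaluate at $z=1$: $f(1)=1$ and $z1_A$ becomes $1$, so $\mathrm{ev}_1(\kappa)=0$. But $\kappa$ is the constant loop class of some $\kappa_0\in K_1(A)$, and $\mathrm{ev}_1(\kappa)=\kappa_0$. So $\kappa_0=0$ and $\kappa=0$. Therefore $\beta[P]=[f]=m'[z1_A]=\beta(m'[1])$, and injectivity of $\beta$ gives $[P]=m'[1]$. Applying $\chi$ to $K_0(\mathbb C)=\mathbb Z$ gives $m'=\operatorname{rank}\chi(P)=m$.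

The classes $[P]$ generate $K_0(A)$, so $K_0(A)=\mathbb Z[1]$; and $[1]$ has infinite order because $\chi$ maps it to $1\in\mathbb Z$. $\square$

## 10. Unitary equivalence and passage to arbitrary rank

**Step 1: Theorem 2 in finite rank.** Let $P\in M_n(A)$ be a projection and $m=\operatorname{rank}\chi(P)$. By Proposition 3 and Fact 7, $P\oplus1_s\sim1_{m+s}$ for some $s$, so $PA^n\oplus A^s\cong A^{m+s}$. Thus $PA^n$ is stably free, and Theorem 1 (with Fact 6) gives $PA^n\cong A^m$. The same argument for $1-P$, where $\operatorname{rank}\chi(1-P)=n-m$, gives $(1-P)A^n\cong A^{n-m}$.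

Let $q\in M_n(\mathbb C)$ be a projection of rank $m$. By Fact 2 there are $v,w\in M_n(A)$ with
$$v^*v=P,\quad vv^*=q\otimes e,\quad w^*w=1-P,\quad ww^*=1-q\otimes e .$$
Put $U=v+w$. Since $v=(q\otimes e)vP$ and $w=(1-q\otimes e)w(1-P)$, we have $v^*w=0$ and $vw^*=0$. So $U^*U=P+(1-P)=1$, $UU^*=1$, and $UP=v$, whence $UPU^*=UP(UP)^*=vv^*=q\otimes e$. With $d=2$ this proves the assertion of the question for every $n\ge1$.

**Step 2: Theorem 2 in arbitrary rank.** Let $F$ be free on a set $I$ and $A=C^*(F)$. For finite $S\subset I$ let $F_S$ be free on $S$ and $A_S=C^*(F_S)$. The map $A_S\to A$ is injective: $F\to F_S$, killing the other generators, gives a left inverse. The union of the $A_S$ is dense in $A$, since every finite sum of words involves finitely many generators.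

Let $P\in M_n(A)$ be a projection. Choose $S$ and a self-adjoint $b\in M_n(A_S)$ with $\|P-b\|\le\eta<\frac14$. The spectrum of $b$ lies within $\eta$ of $\{0,1\}$, so functional calculus with the function that is $0$ below $\frac12$ and $1$ above gives a projection $P_0\in M_n(A_S)$ with $\|P_0-b\|\le\eta$. Then $\|P-P_0\|\le2\eta<1$, so $P$ and $P_0$ are unitarily equivalent in $M_n(A)$ by Fact 1, and $\operatorname{rank}\chi(P)=\operatorname{rank}\chi(P_0)$. Since $\chi$ restricts to the trivial character of $A_S$, Step 1 applies to $P_0$.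

**Step 3: Theorem 1 in arbitrary rank.** Let $X\in M_{k\times l}(A)$ be left invertible. By Fact 3 there are $S$ and $X'\in M_{k\times l}(A_S)$ so close to $X$ that the segment between them consists of left invertible matrices over $A$. So $\operatorname{coker}X\cong\operatorname{coker}X'$ over $A$. The element $X'^*X'\in M_l(A_S)$ is invertible in $M_l(A)$, hence in $M_l(A_S)$ by spectral permanence for $C^*$-algebras. So $X'$ is left invertible over $A_S$. By Section 8, $k\ge l$ and $A_S^k/X'A_S^l\cong A_S^{k-l}$. Tensoring with $A$ over $A_S$ is right exact, so $A^k/X'A^l\cong A^{k-l}$. Stably free modules are then free by Fact 6.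

**Step 4: the remaining assertions of Theorem 2.** *Classification.* If $\operatorname{rank}\chi(P)=\operatorname{rank}\chi(Q)$, both $P$ and $Q$ are unitarily equivalent to $q\otimes e$ with the same $q$. Conversely, if $UPU^*=Q$, then the unitary $\chi(U)$ conjugates $\chi(P)$ to $\chi(Q)$.

*Projective modules.* A finitely generated projective right $A$-module is isomorphic to $fA^n$ with $f=f^2\in M_n(A)$. Let $h=1+(f-f^*)(f-f^*)^*=1-f-f^*+ff^*+f^*f\ge1$. Then $fh=ff^*f=hf$, so the self-adjoint element $h$ commutes with $f$ and $f^*$. Put $p=ff^*h^{-1}$. It is self-adjoint, $p^2=(ff^*f)f^*h^{-2}=fhf^*h^{-2}=p$, $fp=p$, and $pf=ff^*fh^{-1}=f$. So $fA^n=pA^n$ with $p$ a projection. If $UpU^*=q\otimes e$ with $q$ of rank $m$, then $pA^n\cong(q\otimes e)A^n\cong A^m$.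

*Traces.* $(\mathrm{Tr}\otimes\tau)(P)=(\mathrm{Tr}\otimes\tau)(UPU^*)=\mathrm{Tr}(q)\,\tau(e)=\operatorname{rank}q\in\{0,\dots,n\}$. $\square$

## 11. A projection over $C^*(\mathbb Z\times\mathcal F_2)$ that is not elementary

Now $A=C^*(\mathcal F_2)$ with generators $u,v$, and $w=uvu^*v^*$. We identify $C^*(\mathbb Z\times\mathcal F_2)=C(\mathbb T)\otimes A$ with the continuous functions $[0,1]\to A$ that agree at $0$ and $1$. The idea is to build a loop of projections whose triviality would join $w$ to $1$ in the unitary group $U_1(A)$.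

**Lemma 4.** The commutator map $SU(2)\times SU(2)\to SU(2)$, $(x,y)\mapsto[x,y]=xyx^{-1}y^{-1}$, is not homotopic to the constant map $1$.

*Proof.* Multiply a null-homotopy by $yx$: since $[x,y]\,yx=xy$, the maps $(x,y)\mapsto xy$ and $(x,y)\mapsto yx$ would be homotopic, so $S^3=SU(2)$ would be homotopy commutative. This is false (Samelson; I. M. James, *Multiplication on spheres II*, Trans. AMS 84 (1957): among spheres only $S^1$ carries a homotopy commutative multiplication).

Here is also a direct argument from standard facts on vector bundles. Let $c_r$, $r\in[0,1]$, be a homotopy with $c_0=1$, $c_1(x,y)=[x,y]$. Put $h_r(x,y)=c_r(y,x)\,x$, so $h_0(x,y)=x$ and $h_1(x,y)=yxy^{-1}$. Write $S^4=D_-\cup D_+$, two closed balls glued along $S^3=SU(2)$. Let $E'$ be the bundle on $S^4$ obtained from $D_\pm\times\mathbb C^2$ by gluing $(y,\xi)_-$ to $(y,y\xi)_+$ for $y\in S^3$. On the pullback of $E'$ to $S^3\times S^4$ define an automorphism $g$ by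
$$g_-(x,b)=x\ \ (b\in D_-),\qquad g_+(x,\rho y)=h_\rho(x,y)\ \ (\rho\in[0,1],\ y\in S^3,\ \rho y\in D_+).$$
The map $g_+$ is well defined and continuous since $h_0(x,y)$ does not depend on $y$. The two formulas fit over $S^3\times S^3$, since $g_+(x,y)\,y=yxy^{-1}y=yx=y\,g_-(x,y)$. Glue $D_-\times E'$ to $D_+\times E'$ along $S^3\times E'$ by $g$, and get a rank-$2$ bundle $E$ on $S^4\times S^4$.

Restricted to $S^4\times\{\text{center of }D_-\}$, $E$ has clutching function $x\mapsto x$; restricted to $\{\text{center of }D_-\}\times S^4$, it is $E'$, with clutching function $y\mapsto y$. The bundle on $S^4$ with clutching function the identity of $SU(2)$ has $c_2$ equal to $\pm$ the generator of $H^4(S^4;\mathbb Z)$. So $c_2(E)=\pm a\pm b$, where $a,b$ are the pullbacks of a generator from the two factors, and $c_2(E)^2=\pm2ab$. Also $c_1(E)=0$, because $H^2(S^4\times S^4;\mathbb Z)=0$. With formal Chern roots $\pm t$, $c_2=-t^2$, the Chern character is $e^t+e^{-t}=2-c_2+\frac1{12}c_2^2$ up to degree $8$. So its degree-$8$ part is $\pm\frac16ab$, and $ab$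 generates $H^8(S^4\times S^4;\mathbb Z)$. But the Chern character is integral on $S^4\times S^4$: by the Künneth theorem $K^0(S^4\times S^4)=K^0(S^4)\otimes K^0(S^4)$, the Chern character is multiplicative, and on $K^0(S^4)$ it is integral. This is a contradiction. $\square$

**Claim.** $w$ is not joined to $1$ by a path in $U_1(A)$; that is, $w$ is not in the identity component.

*Proof.* Let $\Phi:A\to C(SU(2)\times SU(2),M_2(\mathbb C))$ send $u,v$ to the two coordinate functions. A path of unitaries from $w$ to $1$ gives, under $\Phi$, a homotopy of maps $SU(2)\times SU(2)\to U(2)$ from the commutator map to the constant $1$. Compose with the retraction $U(2)\to SU(2)$, $g\mapsto g\operatorname{diag}(\det g^{-1},1)$. This gives a null-homotopy of the commutator map in $SU(2)$, against Lemma 4. $\square$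

**Step 1: the projection.** Let $R_\theta\in SO(2)$ be rotation by $\theta$, and for $t\in[0,1]$, $\theta=\frac\pi2(1-t)$, let
$$W_t=\operatorname{diag}(u,1)\,R_\theta\operatorname{diag}(v,1)R_\theta^*\,\operatorname{diag}(u^*,1)\,R_\theta\operatorname{diag}(v^*,1)R_\theta^*\in U_2(A).$$
Since $R_{\pi/2}\operatorname{diag}(v,1)R_{\pi/2}^*=\operatorname{diag}(1,v)$, which commutes with $\operatorname{diag}(u,1)$, we get $W_0=1$. At $t=1$, $\theta=0$ and $W_1=\operatorname{diag}(w,1)$. Put $Q(t)=W_te_{11}W_t^*$. Then $Q(0)=Q(1)=e_{11}$, so $Q$ is a projection in $M_2(C(\mathbb T)\otimes A)$.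

**Step 2: $Q$ is not unitarily equivalent to an elementary projection.** Suppose it is. Evaluating at $t=0$ and applying $\chi$ shows that the elementary projection has rank $1$, so after a scalar unitary conjugation it is $e_{11}$. Hence $Q(t)=V_te_{11}V_t^*$ for a continuous $V:[0,1]\to U_2(A)$ with $V_0=V_1$. Then $V_t^*W_t$ conjugates $e_{11}$ to $V_t^*Q(t)V_t=e_{11}$, so it commutes with $e_{11}$ and
$$V_t^*W_t=\operatorname{diag}(a_t,b_t),\qquad a_t,b_t\in U_1(A)\ \text{continuous in }t .$$
At $t=0$: $\operatorname{diag}(a_0,b_0)=V_0^*$. At $t=1$: $\operatorname{diag}(a_1,b_1)=V_1^*W_1=V_0^*\operatorname{diag}(w,1)=\operatorname{diag}(a_0w,b_0)$. So $w=a_0^*a_1$, and $a_0^*a_t$ is a path of unitaries in $A$ from $1$ to $w$. This contradicts the claim, and Theorem 3 is proved. $\square$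

**Remark (what fails is cancellation).** The projection $Q\oplus1\in M_3(C(\mathbb T)\otimes A)$ *is* unitarily equivalent to the elementary projection $e_{11}+e_{33}$. Let $W_t'$ be given by the formula for $W_t$ on coordinates $1,3$ and by $1$ on coordinate $2$, and set $V_t=(W_t\oplus1)W_t'^*$. Then $V_0=1$ and $V_1=\operatorname{diag}(w,1,1)\operatorname{diag}(w^*,1,1)=1$, so $V$ is a loop. As $W_t'$ commutes with $e_{11}+e_{33}$, we get $V_t(e_{11}+e_{33})V_t^*=(W_t\oplus1)(e_{11}+e_{33})(W_t\oplus1)^*=Q(t)\oplus1$. So knowing the class of a projection in $K_0$ would not have been enough for Theorem 2, and Theorem 1 is needed: the property holds for $C^*$ of every free group but is lost already for $\mathbb Z\times\mathcal F_2$.
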